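\title{Connected 3-envy-free allocations of a graphical cake}

\begin{abstract}
A cake that lies on the edges of a finite connected graph is to be divided into connected pieces among $n$ agents with arbitrary nonatomic valuations. We prove that there is always an allocation in which no agent values another agent's piece more than three times as much as her own. The proof is a finite procedure with at most $3n-4$ steps, and it works for monotone subadditive valuations as well. The constant $3$ cannot be replaced by a number below $2$, and for two agents the best constant is exactly $2$. If the pieces are not allowed to share any point, the ratio $\max(2,\Delta)$ can be reached on graphs of maximum degree $\Delta$, and no ratio below $\Delta-1$ can be guaranteed.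
\end{abstract}

\section{The problem and the results}

\subsection*{The model}
Let $G=(V,E)$ be a finite connected graph with at least one edge; loops and parallel edges are allowed. We view each edge as a copy of the interval $[0,1]$ whose endpoints are glued to the end vertices of the edge, and we write $G$ also for the resulting compact space, the \emph{cake}. There are $n$ agents. Agent $i$ has a \emph{valuation} $\mu_i$, a nonnegative nonatomic Borel measure on $G$ with $\mu_i(G)=1$; from nonatomicity we use only that single points, and hence finite sets, have value $0$. Different agents may have different valuations.

An \emph{allocation} is a list $(A_1,\dots,A_n)$ of connected subsets of $G$, the \emph{pieces}, that cover $G$ and such that $A_i\cap A_j$ is finite for $i\ne j$. Agent $i$ receives $A_i$. The values $\mu_i(A_j)$ are defined: a connected set $A$ meets the interior of an edge in at most two intervals, because a part of $A$ lying between two missing points of the edge is open and closed in $A$, and so $A$ is a Borel set. It does not matter whether the empty set counts as connected, since the pieces that we construct are nonempty and our lower bounds allow empty pieces.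

For $\alpha\ge1$ an allocation is \emph{$\alpha$-EF} if
\[
\alpha\,\mu_i(A_i)\ge\mu_i(A_j)\qquad\text{for all agents } i,j,
\]
so that nobody envies anybody by a factor of more than $\alpha$; a $1$-EF allocation is called \emph{envy-free}. For $0\le\alpha\le 1$ an allocation is \emph{$\alpha$-additive-EF} if $\mu_i(A_i)\ge\mu_i(A_j)-\alpha$ for all $i,j$.

\subsection*{The question}
If $G$ is a single edge $[0,1]$ and all agents have the same valuation $\mu$, then $x\mapsto\mu([0,x])$ runs continuously from $0$ to $1$, and cutting where it takes the values $1/n,2/n,\dots$ gives an envy-free allocation. Branching destroys this. Take a star with three legs, each worth $1/3$ to both of two agents. A connected piece that enters two legs occupies both of them near the center, and three legs are too few for both pieces to do so. One piece therefore stays in a single leg and is worth at most $1/3$, while the other is worth at least $2/3$. So envy-free allocations need not exist, and one asks how much envy is unavoidable.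

The following is known. For every connected graph and arbitrary valuations there is a $1/2$-additive-EF allocation. For stars and arbitrary valuations there is a $(3+\varepsilon)$-EF allocation for every $\varepsilon>0$. For general graphs and identical valuations there is a $(2+\varepsilon)$-EF allocation for every $\varepsilon>0$, and for stars and identical valuations there is a $2$-EF allocation.

The additive guarantee says little when there are many agents: three pieces of values $0,\frac12,\frac12$ form a $1/2$-additive-EF allocation for identical valuations, and they are $\alpha$-EF for no $\alpha$. An $\alpha$-EF allocation, in contrast, gives every agent a share comparable to $1/n$, since $1\le\sum_j\mu_i(A_j)\le(1+(n-1)\alpha)\,\mu_i(A_i)$. The multiplicative results above restrict either the graph or the valuations. The following question is posed in \cite{slides}.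

\begin{quote}
Is there a constant $\alpha\ge1$, independent of the graph, the number of agents and the valuations, such that an $\alpha$-EF allocation always exists?
\end{quote}

There are two reasons for doubt. Vertices of high degree are bottlenecks for connected pieces, and Theorem~\ref{thm:strict} shows that they do rule out a constant when pieces may not share points. Moreover, when agents disagree, a cut that suits one agent may hurt another, and Section~\ref{sec:idea} shows how such losses compound as $n$ grows if the cake is divided naively. The answer is nevertheless yes.

\subsection*{Results}

\begin{theorem}\label{thm:main}
For every finite connected graph $G$, every $n$ and all valuations $\mu_1,\dots,\mu_n$ there is a $3$-EF allocation.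
\end{theorem}

Every $3$-EF allocation is $1/2$-additive-EF: for $i\ne j$, $a=\mu_i(A_i)$ and $b=\mu_i(A_j)$ we have $a+b\le1$ and $b\le 3a$, so $b-a=\frac12(a+b)+\frac12(b-3a)\le\frac12$.

The proof does not use additivity. An \emph{interval} of $G$ is the image of a closed subinterval, possibly a single point, of the copy of $[0,1]$ that forms an edge; for $x,y$ in this copy, $[x,y]$ denotes the interval between them. Let $\mathcal I(G)$ be the family of finite unions of intervals, and consider the following properties of a function $v\colon\mathcal I(G)\to[0,\infty)$.
\begin{itemize}
\item[(M)] Monotonicity: $A\subseteq B$ implies $v(A)\le v(B)$.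
\item[(S)] Subadditivity: $v(A\cup B)\le v(A)+v(B)$.
\item[(C)] Continuity: $v(F)=0$ for finite $F$, and $v([x,y])\to0$ as $y\to x$ inside an edge.
\item[(P)] Positivity: $v(G)>0$.
\end{itemize}

\begin{theorem}\label{thm:subadd}
Let $v_1,\dots,v_n\colon\mathcal I(G)\to[0,\infty)$ satisfy \textup{(M), (S), (C), (P)}. Then there is an allocation with $A_1,\dots,A_n\in\mathcal I(G)$ and $3v_i(A_i)\ge v_i(A_j)$ for all $i,j$.
\end{theorem}

Theorem~\ref{thm:main} is a special case. A valuation $\mu$ satisfies (M), (S) and (P) because it is a measure of total mass $1$. For (C), recall that a finite measure is continuous from above, $\mu(\bigcap_k A_k)=\lim_k\mu(A_k)$ for decreasing sets $A_k$; the intervals $[x,y]$ decrease to the point $x$ as $y$ approaches $x$ from one side, so their values tend to $\mu(\{x\})=0$.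

\begin{theorem}\label{thm:lower}
For every $n\ge2$ there is an instance, with identical valuations on a star, that has no $\alpha$-EF allocation for any $\alpha<2$. So the best universal constant lies in $[2,3]$. For $n=2$ it is exactly $2$: every instance with two agents has a $2$-EF allocation.
\end{theorem}

Call an allocation \emph{strict} if its pieces are pairwise disjoint as point sets. The degree of a vertex counts each loop twice.

\begin{theorem}\label{thm:strict}
Let $\Delta$ be the maximum degree of $G$ and $D=\max(2,\Delta)$. For every $n$ and all valuations $\mu_1,\dots,\mu_n$ there is a strict $D$-EF allocation. For each $\Delta\ge2$ some instance of maximum degree $\Delta$ has no strict $\alpha$-EF allocation for any $\alpha<\Delta-1$. So for strict allocations no constant independent of $\Delta$ exists.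
\end{theorem}

The proofs of the upper bounds have a geometric part, which splits one piece in two for one agent (Section~\ref{sec:split}), and a combinatorial part, which turns any such splitting rule into an allocation for $n$ agents (Section~\ref{sec:proc}).

\section{The idea}\label{sec:idea}

Let the cake be a tree, and take for granted the geometric fact proved in Lemma~\ref{lem:split}: for any one agent, a closed connected piece of positive value can be cut at a point into two closed connected parts, each worth at least a third of the piece to that agent.

\subsection*{Identical valuations}
Start with the whole cake as the only piece, and repeat $n-1$ times: split a piece of maximum value by the lemma. The maximum value of a piece never increases, because a part is worth at most as much as the whole. Each final piece was created by a split, and it is worth at least a third of the maximum at that time, hence at least a third of the final maximum. Any assignment of the $n$ pieces is $3$-EF.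

\subsection*{What goes wrong when agents disagree}
Let the agents arrive one at a time. A newcomer splits the piece that she values most, lets its owner choose a part and takes the other part. The newcomer is satisfied, by the argument just given. The owner keeps only half of her value in general, and this can happen to her again and again. On the edge $[0,1]$, let agents $1$ and $2$ value length and hold $[0,\frac12]$ and $[\frac12,1]$, and let the $j$-th newcomer have the uniform valuation on $[0,2^{-j}]$. Each newcomer halves the piece of agent $1$, who keeps the left half. After $k$ arrivals agent $1$ holds the value $2^{-k-1}$ and envies agent $2$ by the factor $2^k$.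

\subsection*{The remedy, on three agents}
The owner must be allowed to refuse the split. If she refuses, she gives up her whole piece to the newcomer and becomes a newcomer herself.

\begin{example}\label{ex:three}
Let the cake be a star with legs $a,b,c$. All valuations are uniform on each leg, and in units of $1/6$ the legs $(a,b,c)$ are worth $(3,3,0)$ to agent $1$, $(2,2,2)$ to agent $2$ and $(1,1,4)$ to agent $3$. Agent $1$ starts with the whole cake.

Agent $2$ cuts at the center into $a\cup b$ and $c$, worth $4$ and $2$ to her, both at least a third of $6$. Agent $1$ keeps $a\cup b$, and agent $2$ takes $c$.

Agent $3$ values $a\cup b$ at $2$ and $c$ at $4$, so she proposes to halve $c$. Each half is worth $1$ to agent $2$, who values $a\cup b$ at $4>3\cdot1$. Agent $2$ refuses, the pieces stay as they are, and agent $3$ takes over the whole of $c$.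

Agent $2$ now proposes to cut her favorite piece $a\cup b$ into $a$ and $b$. Agent $1$ values each part at $3$ and no piece at more than $6\le 3\cdot 3$, so she accepts and keeps $a$. Agents $1,2,3$ end with $a,b,c$, and nobody envies anybody.
\end{example}

A takeover creates no new piece, so one must rule out an endless cycle of takeovers. The example shows why there is none. After her takeover agent $3$ holds the piece that she values most, and it remains her most valuable piece because the other pieces only shrink. Whoever proposes to split $c$ later must leave a part worth at least half of $c$ to agent $3$, and half of her maximum is more than the third that she asks for. She never refuses, so a piece is taken over at most once.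

\section{Reduction to trees}\label{sec:trees}

Cycles only make it easier for a set to be connected, so we cut them open. Fix a spanning tree of $G$. For each edge $e$ outside it, choose an end $v$ of $e$, detach $e$ from $v$, and give it a new endpoint $v_e$ of degree $1$. The result $T$ is the spanning tree with pendant edges attached, so it is a finite tree, and it has the same edges as $G$. Let $\pi\colon T\to G$ be the map that glues each $v_e$ back to $v$. It is continuous and surjective, it maps intervals to intervals, and two different points of $T$ have the same image only if this image is a vertex of $G$.

\begin{lemma}\label{lem:unfold}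
If $v\colon\mathcal I(G)\to[0,\infty)$ satisfies \textup{(M), (S), (C), (P)}, then so does the function $A\mapsto v(\pi(A))$ on $\mathcal I(T)$. If $(A_1,\dots,A_n)$ is an allocation of $T$, then $(\pi(A_1),\dots,\pi(A_n))$ is an allocation of $G$.
\end{lemma}

\begin{proof}
The map $\pi$ preserves inclusions and unions, which gives (M) and (S). It maps finite sets to finite sets and the interval $[x,y]$ of an edge of $T$ to the interval $[x,y]$ of the same edge of $G$, which gives (C), and $\pi(T)=G$ gives (P). Continuous images of connected sets are connected, the sets $\pi(A_i)$ cover $\pi(T)=G$, and $\pi(A_i)\cap\pi(A_j)\subseteq\pi(A_i\cap A_j)\cup V$ is finite for $i\neq j$.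
\end{proof}

We recall the topology of a finite tree $T$. Edges may be subdivided, so any finite set of points may be assumed to consist of vertices. Any two points $x,y$ are joined by a unique path, denoted $[x,y]$. For a point $z$, the components of $T\setminus\{z\}$ are open, there is one for each edge at $z$, and two points $x,y\neq z$ lie in different components exactly when $z\in[x,y]$.

\begin{lemma}\label{lem:convex}
A connected subset $A$ of a finite tree $T$ contains $[x,y]$ for all $x,y\in A$.
\end{lemma}

\begin{proof}
If $z\in[x,y]\setminus A$, then $A$ is covered by the components of $T\setminus\{z\}$, which are disjoint open sets, and $A$ meets two of them.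
\end{proof}

A \emph{subtree} is a closed connected subset $S\subseteq T$ with more than one point. By Lemma~\ref{lem:convex} it meets each edge in a closed interval or not at all. Hence $S\in\mathcal I(T)$, and after subdividing $T$ at the endpoints of these intervals $S$ is the union of the edges of a graph-theoretic tree with at least one edge.

Let $x\in S$, and subdivide so that $x$ is a vertex. The \emph{branches} of $S$ at $x$ are the sets $C\cup\{x\}$, where $C$ is a component of $S\setminus\{x\}$. There is one branch for each edge of $S$ at $x$, and it is the union of the edges of $S$ that are reached from $x$ through this edge. The branches cover $S$, any two of them meet only in $x$, and the union of a nonempty set of branches is a subtree. Their number is the degree $\deg_S(x)$, and $x$ is a \emph{leaf} of $S$ if $\deg_S(x)=1$. If $S'\subseteq S$ are subtrees and $x\in S'$, then $1\le\deg_{S'}(x)\le\deg_S(x)$.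

A \emph{split} of $S$ is a pair of subtrees $X,Y$ with $X\cup Y=S$ and $|X\cap Y|=1$. Dividing the branches at a point $x$ into two nonempty groups and taking the two unions gives a split. All our splits arise in this way.

\section{Splitting a subtree}\label{sec:split}

On an interval one moves a knife from one end until the part behind it has a prescribed value $t$, and the intermediate value theorem shows that this happens. On a rooted tree, consider the part below the knife as the knife moves from a leaf toward the root. Its value changes continuously along an edge but jumps at a branching vertex, where new branches join. The next lemma says that either the value $t$ is met exactly, or it is jumped over at a point where every lower branch is small (Figure~\ref{fig:descent}).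

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,3) node[above]{$r$} -- (0,1.6);
\draw (0,2.2) node[left]{$u$} -- (1,1.5);
\draw[ultra thick] (0,1.6) -- (0,1) node[left]{$w$} -- (-0.6,0);
\draw[ultra thick] (0,1) -- (0.6,0);
\fill (0,1.6) circle (2.5pt) node[left]{$x$};
\node at (0,-0.6) {(A)};
\draw (5,3) node[above]{$r$} -- (5,1.2);
\draw (5,2.2) -- (6,1.7);
\node at (4.5,2.1) {$B_0$};
\draw[ultra thick] (5,1.2) -- (4,0.3) node[below]{$B_1$};
\draw[ultra thick] (5,1.2) -- (5,0.3) node[below]{$B_2$};
\draw[ultra thick] (5,1.2) -- (6,0.3) node[below]{$B_3$};
\fill (5,1.2) circle (2.5pt) node[above left]{$x$};
\node at (5,-0.6) {(B)};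
\end{tikzpicture}
\caption{The two ways in which a value $t$ is reached in a tree rooted at a leaf $r$. (A) A single branch at a point $x$ (thick) is worth exactly $t$. (B) The branches below a point $x$ (thick) are each worth less than $t$ and together at least $t$; the remaining branch $B_0$ contains $r$.}
\label{fig:descent}
\end{figure}

\begin{lemma}\label{lem:descent}
Let $v\colon\mathcal I(T)\to[0,\infty)$ satisfy \textup{(M), (S), (C)}, let $S$ be a subtree and let $0<t<v(S)$. Then there is a point $x\in S$ that is not a leaf of $S$ and for which one of the following holds.
\begin{itemize}
\item[\textup{(A)}] Some branch of $S$ at $x$ has value exactly $t$.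
\item[\textup{(B)}] The branches of $S$ at $x$ can be listed as $B_0,B_1,\dots,B_k$ with $k\ge1$ so that $v(B_l)<t$ for $1\le l\le k$ and $v(B_1\cup\dots\cup B_k)\ge t$.
\end{itemize}
\end{lemma}

\begin{proof}
Root $S$ at a leaf $r$, and let $e_0$ be the edge of $S$ at $r$. For a vertex $w$ let $S_w$ be the set of points $y\in S$ with $w\in[r,y]$, the part of $S$ below $w$. For an edge $e=[u,w]$ of $S$, with $u$ nearer to $r$, let $B_e=e\cup S_w$; this is the branch of $S$ at $u$ that contains $e$. Since $r$ is a leaf, $B_{e_0}=S$, and $v(S)>t$. Among the finitely many edges $e$ with $v(B_e)\ge t$ choose one, $e=[u,w]$, for which the path from $r$ to $w$ has the most edges. Let $e_1,\dots,e_k$ with $k\ge0$ be the edges directly below $w$. Then $S_w=\{w\}\cup B_{e_1}\cup\dots\cup B_{e_k}$, and $v(B_{e_l})<t$ for all $l$ by the choice of $e$.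

Suppose first that $v(S_w)\ge t$. Then $S_w\ne\{w\}$, since $v(\{w\})=0$ by (C), so $k\ge1$. The branches of $S$ at $w$ are $B_{e_1},\dots,B_{e_k}$ and the branch $B_0$ that contains $e$. Thus $w$ is not a leaf, and (B) holds with $x=w$.

Suppose now that $v(S_w)<t$. For $x\in e$ let $f(x)=v([x,w]\cup S_w)$. If $x'$ lies between $x$ and $w$, then (M) and (S) give $f(x')\le f(x)\le f(x')+v([x,x'])$. Hence $|f(x)-f(x')|\le v([x,x'])$ for all $x,x'\in e$, and $f$ is continuous by (C). As $f(u)=v(B_e)\ge t$ and $f(w)=v(S_w)<t$, there is $x\in e\setminus\{w\}$ with $f(x)=t$. The set $[x,w]\cup S_w$ is the branch of $S$ at $x$ that contains $w$, and its value is $t$. It is not all of $S$, because $t<v(S)$, so there is another branch at $x$ and $x$ is not a leaf. Thus (A) holds.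
\end{proof}

In case (B) the jump may be large, since $k$ is unbounded. But both parts of a split may contain $x$, so the small branches can be collected one at a time, and the overshoot beyond $t$ is less than $t$. One part is then worth between $t$ and $2t$, and for the other part to be worth $t$ the total must be $3t$. This is the origin of the constant $3$.

\begin{lemma}[Splitting lemma]\label{lem:split}
Let $v\colon\mathcal I(T)\to[0,\infty)$ satisfy \textup{(M), (S), (C)}, and let $S$ be a subtree with $v(S)>0$. Then $S$ has a split $(X,Y)$ with $v(X)\ge v(S)/3$ and $v(Y)\ge v(S)/3$.
\end{lemma}

\begin{proof}
Let $t=v(S)/3$ and take $x$ from Lemma~\ref{lem:descent}. In case (A) let $X$ be the branch of value $t$ and $Y$ the union of the other branches at $x$, of which there is at least one because $x$ is not a leaf. By (S), $v(Y)\ge v(S)-v(X)=2t$.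

In case (B) let $j$ be minimal with $v(B_1\cup\dots\cup B_j)\ge t$, and let $X=B_1\cup\dots\cup B_j$. Then $j\ge2$ because $v(B_1)<t$, and by (S) and the minimality of $j$,
\[
v(X)\le v(B_1\cup\dots\cup B_{j-1})+v(B_j)<2t .
\]
Let $Y$ be the union of the other branches at $x$, among which is $B_0$. By (S), $v(Y)\ge 3t-v(X)>t$.
\end{proof}

\section{Splits and takeovers}\label{sec:proc}

The procedure of Section~\ref{sec:idea} uses nothing about trees except the splitting lemma. We will run it twice, with different pieces and different constants, so we state it in abstract form.

A \emph{splitting system} for $n$ agents consists of a set $\mathcal P$ of \emph{pieces}, an initial piece $P_0\in\mathcal P$, a set of \emph{admissible splits} $P\to(X,Y)$ with $P,X,Y\in\mathcal P$, and functions $v_1,\dots,v_n\colon\mathcal P\to[0,\infty)$ with $v_i(P_0)>0$, such that for every agent $i$ and every admissible split $P\to(X,Y)$,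
\begin{equation}\label{eq:sandwich}
\max\{v_i(X),v_i(Y)\}\le v_i(P)\le v_i(X)+v_i(Y).
\end{equation}
A \emph{division} is a list of pieces obtained from the list $(P_0)$ by repeatedly replacing a piece by the two parts of an admissible split.

\begin{proposition}\label{prop:proc}
Let $\lambda\ge2$. Suppose that for every agent $i$ and every piece $P$ with $v_i(P)>0$ there is an admissible split $P\to(X,Y)$ with $\lambda v_i(X)\ge v_i(P)$ and $\lambda v_i(Y)\ge v_i(P)$. Then there is a division into $n$ pieces that can be numbered $A_1,\dots,A_n$ so that $\lambda v_i(A_i)\ge v_i(A_j)$ for all $i,j$. For $n\ge2$ the procedure in the proof reaches it in at most $3n-4$ steps.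
\end{proposition}

\begin{proof}
A \emph{state} is a division $(S_1,\dots,S_N)$ with $N\le n$ in which every piece has an \emph{owner} among the agents and different pieces have different owners. Agents who own nothing are \emph{free}. For an agent $k$ let $M_k=\max_j v_k(S_j)$. Two facts follow from \eqref{eq:sandwich} by induction on the number of splits. By the left inequality, $M_k$ does not increase when a piece is split. By the right inequality, $0<v_k(P_0)\le\sum_j v_k(S_j)$, so $M_k>0$. We maintain the invariant
\begin{equation}\label{eq:inv}
\lambda\,v_k(S)\ge M_k\qquad\text{whenever agent $k$ owns the piece $S$.}
\end{equation}
It asks nothing of free agents. It holds in the initial state, where $N=1$ and agent $1$ owns $P_0$. If $N=n$, every agent owns exactly one piece, and \eqref{eq:inv} is the conclusion of the proposition.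

\emph{The step.} Let $N<n$. Choose a free agent $i$ and a piece $P$ of the division with $v_i(P)=M_i$; we say that $P$ is \emph{selected}. Let $k\neq i$ be its owner. Since $M_i>0$, there is an admissible split $P\to(X,Y)$ with $\lambda v_i(X)\ge M_i$ and $\lambda v_i(Y)\ge M_i$. Both parts are acceptable to $i$, so we may choose their names such that $v_k(X)\ge v_k(Y)$.
\begin{itemize}
\item[(a)] \emph{Split.} If $\lambda v_k(X)\ge M_k$, replace $P$ by $X$, with owner $k$, and $Y$, with owner $i$.
\item[(b)] \emph{Takeover.} If $\lambda v_k(X)<M_k$, leave the division unchanged, make $i$ the owner of $P$, and let $k$ become free.
\end{itemize}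

\emph{The invariant persists.} Write $M'_l$ for the maxima after the step, so that $M'_l\le M_l$ for every agent $l$. An owner $l\neq k$ keeps her piece $S$, and $\lambda v_l(S)\ge M_l\ge M'_l$. In (a) we have $\lambda v_k(X)\ge M_k\ge M'_k$ and $\lambda v_i(Y)\ge M_i\ge M'_i$. In (b) we have $\lambda v_i(P)=\lambda M_i\ge M'_i$, and $k$ is free.

\emph{A piece is taken over at most once.} Suppose that agent $i$ takes over $P$, and consider the next step, if there is one, in which $P$ is selected. A step affects only the selected piece and its owner, so $P$ is still in the division and $i$ still owns it. At the takeover $v_i(P)$ was equal to $M_i$, and $M_i$ has not increased since, so $v_i(P)\ge M_i$ for the current value of $M_i$. Let $P\to(X,Y)$ be the proposed split, with $v_i(X)\ge v_i(Y)$. By \eqref{eq:sandwich} and $\lambda\ge2$,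
\[
\lambda v_i(X)\ge 2v_i(X)\ge v_i(X)+v_i(Y)\ge v_i(P)\ge M_i .
\]
So the step is a split, and $P$ leaves the division.

\emph{Counting steps.} Let $n\ge2$. Each split raises $N$ by $1$, so there are at most $n-1$ splits. A takeover happens in a state with $N\le n-1$, that is, after at most $n-2$ splits. The piece taken over is therefore $P_0$ or one of the two parts created by one of the first $n-2$ splits, and there are at most $1+2(n-2)=2n-3$ such pieces. Hence there are at most $(n-1)+(2n-3)=3n-4$ steps. A step is possible as long as $N<n$, so the procedure stops with $N=n$.
\end{proof}

The count is not sharp: agent $1$ starts with her most valuable piece, so the same argument shows that $P_0$ is never taken over. In particular, for $n=2$ the procedure is a single step in which agent $2$ cuts and agent $1$ chooses.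

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:subadd}]
It suffices to prove Theorem~\ref{thm:subadd}. Let $T$ and $\pi$ be as in Section~\ref{sec:trees}, and put $\tilde v_i(A)=v_i(\pi(A))$ for $A\in\mathcal I(T)$. By Lemma~\ref{lem:unfold} these functions satisfy (M), (S), (C), (P). Let $\mathcal P$ be the set of subtrees of $T$, let $P_0=T$, and let the admissible splits be the splits of subtrees. Then \eqref{eq:sandwich} holds for $\tilde v_i$ by (M) and (S), $\tilde v_i(P_0)>0$ by (P), and Lemma~\ref{lem:split} is the hypothesis of Proposition~\ref{prop:proc} with $\lambda=3$. We obtain a division $A_1,\dots,A_n$ with $3\tilde v_i(A_i)\ge\tilde v_i(A_j)$ for all $i,j$.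

Every division covers $T$ and has finite pairwise intersections. Indeed, this holds for $(T)$, and it persists when $P$ is replaced by $X$ and $Y$, because $X\cup Y=P$, the set $X\cap Y$ is a point, and any other piece meets $X$ and $Y$ in subsets of its finite intersection with $P$. So $(A_1,\dots,A_n)$ is an allocation of $T$, and by Lemma~\ref{lem:unfold} the sets $\pi(A_i)\in\mathcal I(G)$ form the required allocation of $G$.
\end{proof}

\begin{remark}[The hypotheses of Theorem~\ref{thm:subadd}]
Property (M) makes the function $f$ in Lemma~\ref{lem:descent} monotone and keeps the maxima $M_k$ from increasing.

Property (P) ensures that a free agent has a piece to split. It is only a convenience: an agent with $v_i(G)=0$ envies nobody, by (M), and may be given the normalized length as a substitute valuation.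

Property (C) is used only in Lemma~\ref{lem:descent}, and its second half cannot be dropped. On $G=[0,1]$ let $v(A)=1$ if $A\supseteq[0,\varepsilon]$ for some $\varepsilon>0$, and $v(A)=0$ otherwise. This $v$ satisfies (M) and (P) and vanishes on finite sets. It satisfies (S), because among finitely many closed intervals that cover $[0,\varepsilon]$ one contains positive points arbitrarily close to $0$, and hence some $[0,\varepsilon']$. If two agents both have the valuation $v$, exactly one piece of any allocation has value $1$, and the agent with the other piece has value $0$.

Property (S) is used in both lemmas of Section~\ref{sec:split} and in the bound on takeovers, and it cannot be dropped either. On the star with three legs of length $1/3$ let $v(A)=\max\{0,|A|-\frac12\}$, where $|A|$ is the length. This $v$ satisfies (M), (C), (P). In any allocation to two agents one piece has length at most $1/3$ and the other at least $2/3$, by the proof of Theorem~\ref{thm:lower} below, so their values are $0$ and at least $1/6$.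
\end{remark}

\section{The lower bound 2 and the case of two agents}\label{sec:lower}

The three-legged star has one leg too few for each of two pieces to use two legs. For $n$ agents we take $2n-1$ legs, for the same reason.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
\emph{Lower bound.} Take a star with center $c$ and $2n-1$ legs. All agents have the same valuation $\mu$, uniform on each leg, with each leg worth $\beta=1/(2n-1)$. Consider any allocation. Say that a piece \emph{claims} a leg if it contains $[c,y]\setminus\{c\}$ for some point $y\ne c$ of the leg. Two pieces that claim the same leg share infinitely many points, so each leg is claimed by at most one piece. A piece that contains points $y,z\neq c$ of two different legs contains $[y,z]=[y,c]\cup[c,z]$ by Lemma~\ref{lem:convex}, so it claims at least two legs. Since $2n-1<2n$, some piece $A_j$ claims at most one leg. This piece has points other than $c$ in at most one leg, so $\mu(A_j)\le\beta$. The other $n-1$ pieces have total value at least $1-\beta=2(n-1)\beta$, so one of them, $A_l$, has $\mu(A_l)\ge2\beta$. If the allocation is $\alpha$-EF, then $\alpha\beta\ge\alpha\mu(A_j)\ge\mu(A_l)\ge2\beta$, and $\alpha\ge2$. With Theorem~\ref{thm:main}, the best universal constant lies in $[2,3]$.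

\emph{Two agents.} Apply Lemma~\ref{lem:split} to $S=T$ and $v(A)=\mu_1(\pi(A))$. By Lemma~\ref{lem:unfold}, the images of the two parts are connected sets that cover $G$ and meet in a finite set, and each is worth at least $1/3$ to agent $1$. Here we use additivity: the two values add up to $1$, so each is at most $2/3$. Agent $2$ takes a set that she values at least as much as the other and does not envy. Agent $1$ has at least $1/3$ and sees at most $2/3$, so the allocation is $2$-EF.
\end{proof}

The instance has identical valuations on a star, so the constant $2$ in the known results for identical valuations cannot be lowered.

For $n=2$ the proof also shows that every split of the three-legged star has a part worth at most $1/3$. So Lemma~\ref{lem:split} is sharp, and the hypothesis of Proposition~\ref{prop:proc} fails for this star when $\lambda<3$ and the pieces are subtrees. The proposition itself would work down to $\lambda=2$. We do not determine the exact value of the universal constant for general $n$.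

\section{Pieces that share no point}\label{sec:strict}

If the two parts of a split must be disjoint, the cut point $x$ goes to one of them, and the other part is a connected subset of $S\setminus\{x\}$, so it lies in a single branch. The small branches in case (B) of Lemma~\ref{lem:descent} can no longer be distributed freely, and the degree enters the constant. Pieces can no longer be closed, but they lack only cut points, and these are leaves of their closures.

Let $T$ and $\pi$ be as in Section~\ref{sec:trees}. A \emph{strict piece} is a set $Q=S\setminus F$, where $S$ is a subtree of $T$ and $F$ is a set of leaves of $S$. It is connected, because a path in $S$ between two points of $Q$ contains no leaf of $S$ other than possibly its ends, and so lies in $Q$. For a valuation $\mu$ on $G$ put $v(A)=\mu(\pi(A))$. Then $v(Q)=v(S)$, since $F$ is finite, and $v$ satisfies (M), (S), (C) on $\mathcal I(T)$ by Lemma~\ref{lem:unfold}.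

Every point of $T$ has degree at most $D=\max(2,\Delta)$ in $T$, and hence in every subtree: a vertex of $G$ has at most its degree in $G$, the new vertices $v_e$ have degree $1$, and interior points of edges have degree $2$.

\begin{lemma}\label{lem:strictsplit}
Every strict piece $Q$ with $v(Q)>0$ is the disjoint union of two strict pieces, each of value at least $v(Q)/D$.
\end{lemma}

\begin{proof}
Let $Q=S\setminus F$ and $t=v(S)/D$. Since $D\ge2$ we have $0<t<v(S)$, and we take $x$ from Lemma~\ref{lem:descent}. We first find a single branch $B$ of $S$ at $x$ such that $B$ and the union $R$ of the other branches at $x$ both have value at least $t$; the set $R$ is a subtree because $x$ is not a leaf.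

In case (A) let $B$ be the branch of value $t$. By (S), $v(R)\ge Dt-t\ge t$. In case (B) let $B=B_0$, so that $R=B_1\cup\dots\cup B_k$ and $v(R)\ge t$. Since $k+1=\deg_S(x)\le D$, property (S) gives $v(R)\le\sum_{l=1}^kv(B_l)<kt\le(D-1)t$, and therefore $v(B)\ge Dt-v(R)>t$.

We give $x$ to $R$ alone: let $Q'=B\setminus(F\cup\{x\})$ and $Q''=R\setminus F$. As $B\cap R=\{x\}$, these sets are disjoint. Their union is $S\setminus F=Q$, because $B\cup R=S$ and $x$ lies in $R$. The point $x$ is a leaf of $B$, since $B\setminus\{x\}$ is connected. A point of $F$ has degree $1$ in $S$, so it has degree $1$ in $B$ or $R$ whenever it belongs to that subtree. Hence $Q'$ and $Q''$ are strict pieces, of values $v(B)\ge t$ and $v(R)\ge t$.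
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strict}]
\emph{Upper bound.} Let $\mathcal P$ be the set of strict pieces, with $v_i(Q)=\mu_i(\pi(Q))$, and call $Q\to(Q',Q'')$ admissible if $Q$ is the disjoint union of $Q'$ and $Q''$. Let $P_0$ be $T$ without the new leaves $v_e$. It is a strict piece, $\pi$ restricts to a continuous bijection $P_0\to G$, and $v_i(P_0)=1$. The inequalities \eqref{eq:sandwich} hold because $\mu_i$ is a measure and $\pi(Q)=\pi(Q')\cup\pi(Q'')$. Lemma~\ref{lem:strictsplit} is the hypothesis of Proposition~\ref{prop:proc} with $\lambda=D\ge2$. The resulting division $A_1,\dots,A_n$ is a partition of $P_0$ into connected sets with $Dv_i(A_i)\ge v_i(A_j)$ for all $i,j$. Its image under the continuous bijection $\pi\colon P_0\to G$ is a partition of $G$ into connected sets, that is, a strict $D$-EF allocation.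

\emph{Lower bound.} Let $n=2$ and take a star with $\Delta\ge2$ legs. Both agents have the valuation $\mu$ that is uniform on each leg and gives each leg the value $1/\Delta$. In a strict allocation exactly one piece contains the center. The other piece $A$ is connected and misses the center, so by Lemma~\ref{lem:convex} it lies in one leg, and $\mu(A)\le1/\Delta$. The first piece is worth at least $1-1/\Delta$. If the allocation is $\alpha$-EF, then $\alpha/\Delta\ge\alpha\mu(A)\ge1-1/\Delta$, that is, $\alpha\ge\Delta-1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{slides}
\emph{Approximate Envy-Freeness in Graphical Cake Cutting},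
\texttt{https://shermanyuen.github.io/graphical-cake-slides.pdf}
\end{thebibliography}
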